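# Torsion cycles on the hypersurfaces $Z_m^n$ and the Abel–Jacobi map

## The guess $J_h^r=0$, tested on plane curves

Fix $r\ge 1$ and $m\ge 3$, put $n=2r-1$ and $N=n+2=2r+1$, and let
$$X=Z_m^n:\quad F=\sum_{k\in\mathbb Z/N}x_kx_{k+1}^{m-1}=0\quad\text{in } P=\mathbb P^{n+1}=\mathbb P^{2r}.$$
Indices of coordinates are always read modulo $N$. This odd-dimensional hypersurface contains $N$ linear subspaces of dimension $r-1$,
$$L_a=\{x_k=0:\ k\in S_a\},\qquad S_a=\{a,a+2,\dots,a+2r\},\qquad a\in\mathbb Z/N.$$
They are all homologous, so each difference $L_a-L_b$ has an Abel–Jacobi invariant in the intermediate Jacobian $J^r(X)$. Let $J_h^r(X)$ be the group of all Abel–Jacobi invariants of cycles homologous to zero, and $J_a^r(X)$ the subgroup coming from cycles algebraically equivalent to zero. Put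
$$d=d_0=\frac{(m-1)^{N}+1}{m}.$$

Suppose $r>1$, $m\ge 2+3/(r-1)$ and $d_0$ is prime. Then it is known that $J_a^r(X)=0$. Also, the differences $L_a-L_b$ are torsion in the Chow group, of order dividing $d_0$. The problem, stated as open in "Algebraic Cycles on Hypersurfaces in $\boldsymbol P^N$", is to decide for each such $(m,r)$ whether $J_h^r(X)$ is trivial.

The answer one would first guess is yes: $J_h^r(X)=0$. Continuous families of cycles contribute nothing, and the only cycles that we can see are torsion. An invariant that is at most countable, and whose visible part is killed by one prime, looks like something that vanishes.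

Let us test whether the visible cycles really die. The case $r=1$ is excluded by the hypotheses, and there $J_a^1$ is the whole Jacobian, but the differences $L_a-L_b$ still make sense and can be handled by hand. Here $N=3$, and $X$ is the plane curve $x_0x_1^{m-1}+x_1x_2^{m-1}+x_2x_0^{m-1}=0$ (smooth, by Lemma 3 below). The subspace $L_a$ is the coordinate point $e_{a+1}$, where $e_k$ has only its $k$-th coordinate nonzero. On the line $x_k=0$ the equation reads $x_{k+1}x_{k+2}^{m-1}=0$, so as divisors on $X$
$$\operatorname{div}(x_k)=(m-1)e_{k+1}+e_{k+2}.$$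
All these divisors are linearly equivalent. Put $E_k=e_k-e_{k+1}$. Comparing $k$ with $k+1$ gives $(m-1)E_{k+1}+E_{k+2}\sim 0$, so $E_{k+2}\sim(1-m)E_{k+1}$. With $t=1-m$ this gives $E_k\sim t^kE_0$ for $k=0,1,2$, and since $E_0+E_1+E_2=0$,
$$(1+t+t^2)E_0\sim 0,\qquad 1+t+t^2=m^2-3m+3=d .$$
On the other hand $E_0\not\sim0$: if two distinct points of a curve are linearly equivalent, there is a degree-one map to $\mathbb P^1$ and the genus is $0$, while here the genus is $(m-1)(m-2)/2\ge1$. So for $m=3,4,5$, where $d=3,7,13$ is prime, $E_0$ has order exactly $d$ in the Jacobian. The guess fails for curves. For $m=6$ we have $d=21$, and the argument only says that the order is a divisor of $21$ other than $1$.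

For $r\ge2$ this hand argument is not available: it rests on Abel's theorem, which says that the vanishing of the invariant produces a rational function. The smallest admissible case with $r=2$ is $m=6$: for $m=5$ one gets $d_0=1025/5=205=5\cdot 41$, and for $m=6$ one gets $d_0=3126/6=521$, a prime. Two other admissible pairs are $(m,r)=(4,3)$ with $d_0=2188/4=547$ and $(3,5)$ with $d_0=2049/3=683$. We shall see that the guess is wrong in every admissible case, in the strongest way that the relation $d_0(L_a-L_b)=0$ allows.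

## Intermediate Jacobians, and the two theorems

**Definition (cycle map, Abel–Jacobi map).** For a nonsingular complex projective variety $X$ of dimension $n$, $CH^r(X)$ is the group of codimension-$r$ cycles modulo rational equivalence, $\gamma^r:CH^r(X)\to H^{2r}(X,\mathbb Z)$ is the cycle map, and $CH^r(X)_{\rm hom}=\operatorname{Ker}\gamma^r$. The subgroup $CH^r(X)_{\rm alg}$ consists of the cycles algebraically equivalent to zero. The Abel–Jacobi map is a homomorphism
$$\psi^r:CH^r(X)_{\rm hom}\to J^r(X)=\frac{H^{2r-1}(X,\mathbb C)}{F^rH^{2r-1}(X,\mathbb C)+H^{2r-1}(X,\mathbb Z)},$$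
and $J_h^r(X)=\operatorname{Im}\psi^r$, $J_a^r(X)=\psi^r(CH^r(X)_{\rm alg})$. It is known that $J_a^r(X)$ is an abelian subvariety of $J^r(X)$ and that $J_h^r(X)/J_a^r(X)$ is at most countable.

We need $\psi^r$ explicitly when $n=2r-1$. The pairing $\int_X\alpha\wedge\beta$ on $H^n(X,\mathbb C)$ vanishes on $F^rH^n\times F^rH^n$, because $F^{2r}H^{2n}=0$ (as $2r>n$). Since $H^n=F^rH^n\oplus\overline{F^rH^n}$, the space $F^rH^n$ has half the dimension, so it is its own annihilator. Hence $H^n/F^rH^n\cong(F^rH^n)^*$, and with $H^n(X,\mathbb Z)\cong H_n(X,\mathbb Z)$,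
$$J^r(X)\cong (F^rH^n(X,\mathbb C))^*/H_n(X,\mathbb Z).$$
In this description $\psi^r(Z)$ is the class of the functional $I_\Gamma:\omega\mapsto\int_\Gamma\omega$. Here $\Gamma$ is a smooth singular $n$-chain with $\partial\Gamma=Z$, and a class in $F^rH^n$ is represented by a closed form $\omega\in F^rA^n(X)$, that is, a form whose components have type $(p,q)$ with $p\ge r$ (Griffiths; Voisin, *Hodge Theory and Complex Algebraic Geometry I*, §12.1). The integral depends only on the class of $\omega$: by Hodge theory, an exact form in $F^rA^n(X)$ is $d\eta$ with $\eta\in F^rA^{n-1}(X)$, and $\int_\Gamma d\eta=\int_Z\eta=0$, because a form with $p\ge r$ restricts to $0$ on varieties of complex dimension $r-1$.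

*Example.* For $r=1$, $X$ is a curve, $Z=\sum(p_i-q_i)$, $\Gamma$ is a sum of paths from $q_i$ to $p_i$, and $I_\Gamma$ integrates holomorphic one-forms along these paths, modulo periods.

**Theorem 1.** For every $(m,r)$ with $r>1$, $m\ge2+3/(r-1)$ and $d_0$ prime, $J_h^r(Z_m^n)\neq0$. In fact $\psi^r(L_a-L_b)$ has exact order $d_0$ for all $a\ne b$.

**Theorem 2.** Let $m\ge3$, $r\ge1$ be arbitrary ($d_0$ need not be prime), $n=2r-1$, $X=Z_m^n$. Let $C\subset CH^r(X)_{\rm hom}$ be the subgroup generated by all $L_a-L_b$.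

1. $C$ is cyclic of order exactly $d_0$, generated by $L_0-L_2$, and $\psi^r|_C$ is injective.
2. For integers $n_a$ with $\sum n_a=0$,
$$\sum n_aL_a=0\in CH^r(X)\iff\psi^r\Bigl(\sum n_aL_a\Bigr)=0\iff\sum_{a=0}^{N-1}n_a(1-m)^{ra}\equiv0\pmod{md_0}.$$
3. For $a\ne b$ and $g=\gcd(a-b,N)$, both $L_a-L_b$ and $\psi^r(L_a-L_b)$ have order exactly $\dfrac{(m-1)^N+1}{(m-1)^g+1}>1$.
4. There is a cyclic group $G$ of order $d_0$ of diagonal automorphisms of $X$ with $\psi^r(C)=J^r(X)^G\cong\mathbb Z/d_0$.
5. If $J_a^r(X)=0$ (in particular under the hypotheses of Theorem 1), then $C$ injects into $CH^r(X)_{\rm hom}/CH^r(X)_{\rm alg}$.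

These results settle whether $J_h^r(X)$ is trivial; they do not determine the whole countable group $J_h^r(X)$. In Theorem 1 one has $2+3/(r-1)>2$, so $m\ge3$, and this is all that the proof of nonvanishing uses. From now on $m\ge3$ and $r\ge1$.

For $(m,r)=(6,2)$ the criterion in Theorem 2(2) can be written out. Here $md_0=3126$ and $(1-m)^r=25$. Since $25^3=15625=5\cdot3126-5$, the powers of $25$ modulo $3126$ are $1,25,625,-5,-125$, so $\sum n_aL_a$ with $\sum n_a=0$ vanishes if and only if $n_0+25n_1+625n_2-5n_3-125n_4\equiv0\pmod{3126}$.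

## Smoothness, homology, and arithmetic modulo $md$

Put $t=1-m$. As $N$ is odd,
$$t^N-1=-\bigl((m-1)^N+1\bigr)=-md,\qquad 1+t+\dots+t^{N-1}=\frac{t^N-1}{t-1}=d. \tag{1}$$
So $t$ is a unit modulo $md$ with $t^N\equiv1$, and powers of $t$ modulo $md$ make sense for exponents in $\mathbb Z/N$. Put
$$s=t^r,\qquad s^2=t^{N-1}\equiv t^{-1}\pmod{md}. \tag{2}$$
The powers $s^a$, $a\in\mathbb Z/N$, are therefore defined modulo $md$.

**Lemma 3.** $X$ is smooth and contains every $L_a$, which has codimension $r$ in $X$. The $L_a$ are mutually homologous, $H^b(P,\mathbb Z)\to H^b(X,\mathbb Z)$ is an isomorphism for $b\le2r-2$, and $H_n(X,\mathbb Z)$ is torsion free.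

*Proof.* The set $S_a$ has $r+1$ elements, so $\dim L_a=2r-(r+1)=r-1$. The complement of $S_a$ is $\{a+1,a+3,\dots,a+2r-1\}$. Differences of its elements are $2j$ with $|j|\le r-1$; but $2j\equiv\pm1\pmod{2r+1}$ means $j\equiv\mp r$, which does not occur. So no two of the coordinates that survive on $L_a$ are cyclically adjacent, every monomial of $F$ vanishes on $L_a$, and $L_a\subset X$.

At a singular point put $a_k=x_kx_{k+1}^{m-1}$. Then $0=x_k\partial_kF=a_k+(m-1)a_{k-1}$, so $a_k=ta_{k-1}$. Going once around, $a_k=t^Na_k$ with $t^N\ne1$, so all $a_k=0$. Choose $k$ with $x_{k+1}\ne0$. Then $x_k=0$, and $\partial_kF=x_{k+1}^{m-1}+(m-1)x_{k-1}x_k^{m-2}=x_{k+1}^{m-1}\ne0$, where $m\ge3$ was used. This is a contradiction.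

By the Lefschetz hyperplane theorem, $H^b(P)\to H^b(X)$ and $H_b(X)\to H_b(P)$ are isomorphisms for $b<n$, that is, $b\le 2r-2$. In particular $H_{n-1}(X)\cong H_{2r-2}(P)=\mathbb Z$, generated by the class of any linear $\mathbb P^{r-1}$; so all $[L_a]$ agree. Finally $H_n(X)\cong H^n(X)$ by Poincaré duality, and the torsion of $H^n(X)$ is that of $H_{n-1}(X)=\mathbb Z$, so it is zero. $\square$

## Relations in the Chow group: $d\,(L_0-L_2)=0$

The plane-curve computation used the coordinate lines. In general we use the $r$-planes obtained by dropping one equation of $L_i$.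

**Lemma 4.** Let $D_i=L_i-L_{i+2}$. In $CH^r(X)$ we have $D_i=tD_{i+2}$. The group $C$ is generated by $D_0$, and $dD_0=0$.

*Proof.* Let $\Lambda_i\cong\mathbb P^r$ be $\{x_k=0:k\in S_i\setminus\{i\}\}$. The coordinates not vanishing identically on it have indices $i,i+1,i+3,\dots,i+2r-1$. By the adjacency check above, an adjacent pair must contain $i$. The neighbors of $i$ are $i+1$, which is on the list, and $i-1=i+2r\in S_i\setminus\{i\}$, which is not. So $F|_{\Lambda_i}=x_ix_{i+1}^{m-1}$. The locus $x_i=0$ in $\Lambda_i$ is $L_i$. The locus $x_{i+1}=0$ is $L_{i+2}$, because $(S_i\setminus\{i\})\cup\{i+1\}=\{i+2,\dots,i+2r,i+2r+2\}=S_{i+2}$. Let $i_X:X\hookrightarrow P$ be the inclusion. Intersecting $\Lambda_i$ with the divisor $X$ gives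
$$L_i+(m-1)L_{i+2}=i_X^*[\Lambda_i]=i_X^*[\mathbb P^r]\in CH^r(X),$$
which does not depend on the index $i$, because all $r$-planes in $P$ are rationally equivalent. Subtract the relations for $i$ and $i+2$: $D_i+(m-1)D_{i+2}=0$, that is, $D_i=tD_{i+2}$. Hence $D_{-2k}=t^kD_0$. Since $2$ generates $\mathbb Z/N$, every $L_a-L_b$ is a sum of elements $D_i$, so $C=\mathbb ZD_0$. The sum $\sum_{k=0}^{N-1}D_{-2k}$ is $0$, since each $L_a$ occurs once with each sign. By (1) it equals $(1+t+\dots+t^{N-1})D_0=dD_0$. $\square$

What is missing is a lower bound: if $q\,\psi^r(D_0)=0$, then $d\mid q$.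

## A cyclic symmetry group, and why invariance alone does not decide

Let $G=\mu_d\subset\mathbb C^*$, with tautological character $\chi$. Define integers
$$w_{-j}=\frac{t^j-1}{t-1}\qquad(0\le j\le N-1).$$
Then $w_{k-1}\equiv1+tw_k\pmod d$ for all $k\in\mathbb Z/N$. For $k=-j$ with $0\le j\le N-2$ this is an identity of integers. For the remaining index $k=-(N-1)=1$ it says $w_0=0\equiv 1+t\frac{t^{N-1}-1}{t-1}=\frac{t^N-1}{t-1}=d$. Since $m=1-t$, we get
$$w_{k-1}+(m-1)w_k\equiv1\pmod d,\qquad 1-mw_{-j}=t^j\quad(0\le j\le N-1). \tag{3}$$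
Let $g\in G$ act on $\mathbb C^N$ by $x_k\mapsto g^{w_k}x_k$. By (3), each monomial $x_kx_{k+1}^{m-1}$ is multiplied by $g^{w_k+(m-1)w_{k+1}}=g$, so $F(gx)=gF(x)$ and $G$ acts on $X$. The action is diagonal and holomorphic, so it preserves each $L_a$ and its orientation.

*Example.* For $m=3$, $r=1$: $t=-2$, $d=3$, $w_0=0$, $w_2=w_{-1}=1$, $w_1=w_{-2}=-1$. So $g\in\mu_3$ acts by $\operatorname{diag}(1,g^{-1},g)$.

A first attempt is to exploit invariance directly. The map $\psi^r$ commutes with automorphisms, because $\int_{g_*\Gamma}\omega=\int_\Gamma g^*\omega$. Since $G$ fixes every $L_a$, we get $\psi^r(C)\subseteq J^r(X)^G$. How large is $J^r(X)^G$?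

**Lemma 5.** $G$ acts faithfully on $X$, and $J^r(X)^G$ has exactly $d$ elements.

*Proof.* Let $g\in G$ have order $e>1$. Its fixed locus on $P$ is the disjoint union of the $\mathbb P(E_\lambda)$, where $E_\lambda$ is spanned by the basis vectors $e_k$ with $g^{w_k}=\lambda$. By (3), $w_{k-1}-w_k\equiv1-mw_k=t^j$ modulo $d$, hence modulo $e$, for some $j\ge0$. As $d\equiv1\pmod t$ by (1), $t^j$ is a unit modulo $e$, so it is nonzero modulo $e$. Thus no two cyclically adjacent indices occur in one $E_\lambda$, so $F|_{E_\lambda}=0$ and $\mathbb P(E_\lambda)\subset X$. Hence the topological Euler characteristic $\chi_{\rm top}(X^g)$ equals $\sum_\lambda\dim E_\lambda=N$.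

For a smooth hypersurface of degree $m$ and odd dimension $n$ the middle Betti number is
$$b_n(X)=\frac{(m-1)^N-(m-1)}m=d-1.$$
The other nonzero rational cohomology groups are the $n+1=2r$ one-dimensional groups in even degrees. So $\chi_{\rm top}(X)=2r-(d-1)=N-d\ne N$. If $g\ne1$ acted trivially on $X$, then $X^g=X$ would have Euler characteristic $N$; so the action is faithful.

The even rational cohomology is spanned by powers of the hyperplane class, so $G$ acts trivially on it. The Lefschetz fixed point theorem, for the finite-order map $g\ne1$, reads $2r-\operatorname{tr}(g^*|H^n(X,\mathbb Q))=\chi_{\rm top}(X^g)=2r+1$. So $\operatorname{tr}(g^*|H^n)=-1$ for all $g\ne1$, while $\dim H^n=d-1$. This is the character of the regular representation minus the trivial one. So a generator $\sigma$ of $G$ has characteristic polynomial $(T^d-1)/(T-1)$ on $H^n(X,\mathbb Z)$, whose value at $T=1$ is $d$. Hence $|\det(\sigma-1)|=d$.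

Because $n=2r-1$ and $H^n(X,\mathbb C)=F^r\oplus\overline{F^r}$, the map $H^n(X,\mathbb R)\to H^n(X,\mathbb C)/F^r$ is a real isomorphism, so $J^r(X)\cong H^n(X,\mathbb R)/H^n(X,\mathbb Z)$ as a real torus with $G$-action. Since $\sigma-1$ is invertible over $\mathbb R$,
$$J^r(X)^G=\ker(\sigma-1)=(\sigma-1)^{-1}H^n(X,\mathbb Z)/H^n(X,\mathbb Z)\cong H^n(X,\mathbb Z)/(\sigma-1)H^n(X,\mathbb Z),$$
a group of order $|\det(\sigma-1)|=d$. $\square$

This attempt stops here. It places $\psi^r(L_0-L_2)$ in a group of order $d$, which allows any order dividing $d$, in particular order $1$. We need a finer invariant, one that is computable, and the group action provides it through equivariant cohomology.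

## Borel cohomology and equivariant cycle classes

All cohomology is with $\mathbb Z$ coefficients unless stated otherwise.

**Definition (equivariant cohomology).** For a pair $(A,B)$ of spaces with $G$-action, $H_G^*(A,B)=H^*(EG\times_GA,EG\times_GB)$, where $EG$ is a contractible space with free $G$-action and $BG=EG/G$.

*Examples.* For a point, $H_G^*(\mathrm{pt})=H^*(BG)=\mathbb Z[u]/(du)$ with $u=c_1(\chi)$ in degree $2$. If $G=\mu_d$ acts on the circle $S^1$ by rotations, freely, then $H_G^*(S^1)=H^*(S^1/G)$, and the forgetful map $H^1_G(S^1)=\mathbb Z\to H^1(S^1)^G=\mathbb Z$ is multiplication by $d$. So an invariant class need not come from an equivariant class.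

There is a natural Serre spectral sequence $H^i(G,H^j(A,B))\Rightarrow H_G^{i+j}(A,B)$. Suppose $H^j(A,B)=0$ for all $j<q$. Then in total degree $q$ only $H^0(G,H^q(A,B))$ is present, and every differential leaving it lands in a group with $j<q$, which is zero. Hence the forgetful map is an isomorphism:
$$H_G^q(A,B)\xrightarrow{\ \sim\ }H^q(A,B)^G. \tag{4}$$

**Definition (equivariant class).** Let $Y\subset A$ be a $G$-stable closed complex submanifold of codimension $q$ in a complex $G$-manifold. By the Thom isomorphism $H^j(A,A\setminus Y)=0$ for $j<2q$, and the Thom class $cl(Y)\in H^{2q}(A,A\setminus Y)$ is $G$-invariant. Let $cl_G(Y;A)\in H_G^{2q}(A,A\setminus Y)$ be its unique lift by (4), and $[Y]_G^A\in H_G^{2q}(A)$ the image of this lift.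

*Zero loci.* Let $V$ be a $G$-equivariant complex vector bundle of rank $q$ on $A$, and $\sigma$ an invariant holomorphic section transverse to $0$ with zero locus $Y$. Then
$$[Y]_G^A=c_q^G(V).$$
Indeed, pull back the equivariant Thom class of $V$ by $\sigma:(A,A\setminus Y)\to(V,V\setminus0)$. The result lifts the ordinary Thom class of $Y$, because $d\sigma$ identifies the normal bundle of $Y$ with $V|_Y$; by uniqueness in (4) it is $cl_G(Y;A)$. Its image in $H_G^{2q}(A)$ is $c_q^G(V)$, since $\sigma$ is equivariantly homotopic to the zero section. *Example:* the origin of the representation $\chi^w$ on $\mathbb C$ has class $wu\in H_G^2(\mathbb C)=\mathbb Z/d$.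

*Projective space.* $EG\times_GP$ is the projectivization of the vector bundle $EG\times_G\mathbb C^N$ over $BG$. Let $h=c_1^G(\mathcal O(1))$, with the linearization given by the action on $\mathbb C^N$. By the projective bundle formula $H_G^*(P)$ is free over $\mathbb Z[u]/(du)$ on $1,h,\dots,h^{N-1}$. So for $l\le N-1$, every element of $H_G^{2l}(P)$ is an integral form in $h,u$, and
$$\sum_{k=0}^lq_ku^kh^{l-k}=0\ \text{in } H_G^{2l}(P)\iff q_0=0\ \text{and}\ d\mid q_k\ \text{for } k\ge1. \tag{5}$$
The line bundle $\mathcal O(-1)\subset P\times\mathbb C^N$ is $G$-stable and $x_k:\mathbb C^N\to\chi^{w_k}$ is equivariant, so $x_k$ is an invariant section of $\mathcal O(1)\otimes\chi^{w_k}$. By $F(gx)=gF(x)$, likewise, $F$ is an invariant section of $\mathcal O(m)\otimes\chi$, transverse to $0$ because $X$ is smooth. Hence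
$$[X]_G^P=mh+u,\qquad[L_a]_G^P=\prod_{k\in S_a}(h+w_ku). \tag{6}$$

## An invariant class that does not lift

Suppose $Z=\sum n_aL_a$ has $\sum n_a=0$ and $\psi^r(Z)=0$. One hopes that the equivariant class $\sum n_a[L_a]_G^X$ must then vanish, since formula (6) would turn this into congruences. In Step 1 below we shall find that $\psi^r(Z)=0$ gives a $G$-invariant class $\xi\in H^{2r-1}(U)^G$ on $U=X\setminus\bigcup L_a$ with $\partial\xi=\sum n_a\,cl(L_a)$. If $\xi$ lifted to $H_G^{2r-1}(U)$, the hope would be fulfilled, because the class of a boundary in $H_G^{2r}(X,U)$ dies in $H_G^{2r}(X)$.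

The hope is false. On the cubic curve $m=3$, $r=1$, take
$$Z=\operatorname{div}(x_2/x_0)=(2e_0+e_1)-(2e_1+e_2)=2e_0-e_1-e_2 .$$
It is principal, so $\psi^1(Z)=0$. The sections $x_2$ of $\mathcal O(1)\otimes\chi^{w_2}$ and $x_0$ of $\mathcal O(1)\otimes\chi^{w_0}$ on $X$ are not transverse, but the zero-locus argument still applies: pulling back the equivariant Thom class by $x_2$ gives a class in $H_G^2(X,X\setminus\{e_0,e_1\})$ lifting $2cl(e_0)+cl(e_1)$, hence by (4) equal to $2cl_G(e_0;X)+cl_G(e_1;X)$; similarly for $x_0$. So the equivariant class of $Z$ is the restriction to $X$ of $(h+w_2u)-(h+w_0u)=u$. This is nonzero: restricted to the fixed point $e_0$ it becomes $u\ne0$ in $H_G^2(\mathrm{pt})=\mathbb Z/3$.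

The example also shows what remains true. The equivariant class of $Z$ is not zero, but it is the restriction of a class on $P$ that is divisible by $u$: the function $x_2/x_0$ is only semi-invariant, and $u$ records its character. In general, the obstructions to lifting $\xi$ are the differentials of the spectral sequence of $U$, which take values in subquotients of $H^i(G,H^j(U))$ with $i\ge2$ and $i+j=2r$. For $j\le2r-2$ we shall see that $H^j(U)=H^j(P)$. So the obstruction should be visible on $P$. The proof makes this precise with the pair $(P,U)$ instead of differentials: $\sum n_a[L_a]_G^X$ is the restriction of some $u f(h,u)$. The polynomial $f$ is unknown; pushing forward to $P$ multiplies it by $[X]_G^P=mh+u$, and setting $mh+u=0$ removes it.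

## The congruence forced by $\psi^r(Z)=0$

**Proposition 6.** If $\sum n_a=0$ and $\psi^r\bigl(\sum n_aL_a\bigr)=0$, then $\sum n_as^a\equiv0\pmod{md}$.

Write $Z=\sum n_aL_a$, $W=\bigcup_aL_a$, $U=X\setminus W$, and $i:X\hookrightarrow P$. Both $W$ and $U$ are $G$-stable.

**Step 1: from $\psi^r(Z)=0$ to an invariant class.** The purpose is to produce $\xi\in H^{2r-1}(U)^G$ with $\partial\xi=\sum n_a\,cl(L_a)$ in $H^{2r}(X,U)$, where $cl(L_a)$ also denotes the image of the Thom class under $H^{2r}(X,X\setminus L_a)\to H^{2r}(X,U)$.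

Let $\ell_a$ be a smooth singular fundamental cycle of $L_a$ and $\Gamma$ a smooth chain in $X$ with $\partial\Gamma=\sum n_a\ell_a$. Since $\psi^r(Z)=0$, the functional $I_\Gamma$ is integration over some class in $H_n(X,\mathbb Z)$. Subtract a cycle representing it, so that $I_\Gamma=0$ on $F^rH^n$. Let $\rho\in H_n(X,W)$ be the class of $\Gamma$; its boundary is $\sum n_a[L_a]\in H_{n-1}(W)$.

We claim $g_*\rho=\rho$ for every $g\in G$. Since $g$ preserves $L_a$ and its orientation, $g_*\ell_a-\ell_a=\partial b_a$ for a smooth chain $b_a$ in $L_a$. So $g_*\Gamma-\Gamma-\sum n_ab_a$ is a cycle in $X$. Let $\gamma\in H_n(X,\mathbb Z)$ be its class; it maps to $g_*\rho-\rho$ in $H_n(X,W)$. Let $\omega\in F^rA^n(X)$ be closed. Then $\int_{b_a}\omega=0$, because $\omega|_{L_a}$ is a form of degree $n=2r-1>2r-2=\dim_{\mathbb R}L_a$. As $g$ is holomorphic, $g^*\omega$ is again closed in $F^rA^n(X)$. Hence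
$$\int_\gamma\omega=\int_\Gamma g^*\omega-\int_\Gamma\omega=I_\Gamma(g^*\omega)-I_\Gamma(\omega)=0.$$
Since $\gamma$ is real, it also pairs to zero with $\overline{F^r}$, hence with all of $H^n(X,\mathbb C)=F^r\oplus\overline{F^r}$. So $\gamma$ is torsion, and $\gamma=0$ by Lemma 3. This proves the claim.

Now dualize. $W$ is a compact algebraic, hence triangulable, subset of the closed oriented manifold $X$ of real dimension $2n$. Poincaré–Lefschetz duality gives
$$H_{2n-b}(X,W)\cong H^b(U),\qquad H_{2n-b}(W)\cong H^b(X,U),$$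
compatibly with boundary maps up to a sign depending only on degrees. It is natural for orientation-preserving homeomorphisms $g$ of $(X,W)$, with $g_*$ corresponding to $(g^{-1})^*$. Up to a common sign, $[L_a]$ corresponds to $cl(L_a)$. The class $\rho$ lies in degree $n=2n-b$ with $b=2r-1$, and $[L_a]$ in degree $n-1=2n-2r$. So the dual of $\pm\rho$, with the appropriate sign, is the required $\xi$; it is invariant because $\rho$ is.

**Step 2: vanishing below degree $2r$.** The purpose is to make (4) available for $(X,U)$ and $(P,U)$ in degree $2r$. By duality $H^b(X,U)\cong H_{2n-b}(W)$, which is zero when $2n-b>\dim_{\mathbb R}W=2r-2$, that is, for $b<2r$ (recall $2n=4r-2$). So $H^b(X)\to H^b(U)$ is an isomorphism for $b\le2r-2$, and by Lemma 3 so is $H^b(P)\to H^b(U)$. Consider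
$$H^{b-1}(P)\to H^{b-1}(U)\to H^b(P,U)\to H^b(P)\to H^b(U)$$
for $b\le2r-1$. The first map is onto because $b-1\le2r-2$. The last is injective: for $b\le2r-2$ by the isomorphism, for $b=2r-1$ because $H^{2r-1}(P)=0$. Hence
$$H^b(X,U)=0\ \text{ and }\ H^b(P,U)=0\quad\text{for } b\le2r-1. \tag{7}$$

**Step 3: a class on $P$ that restricts to $\sum n_a[L_a]_G^X$.** The purpose is to replace the lift of $\xi$, which may not exist, by the lift of its coboundary in $(P,U)$, which does. Let $\delta:H^{2r-1}(U)\to H^{2r}(P,U)$ be the connecting map. It commutes with $G$, so $\delta\xi$ is $G$-invariant. By (4) and (7) it lifts uniquely to $\varepsilon\in H_G^{2r}(P,U)$. Let $\kappa\in H_G^{2r}(P)$ be the image of $\varepsilon$.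

First, the image of $\kappa$ in $H^{2r}(P)$ is the image of $\delta\xi$ under $H^{2r}(P,U)\to H^{2r}(P)$, which is $0$ by exactness.

Second, the restriction of $\varepsilon$ to $H_G^{2r}(X,U)$ lifts $\delta\xi|_{(X,U)}=\partial\xi=\sum n_a\,cl(L_a)$. The image of $\sum n_a\,cl_G(L_a;X)$ in $H_G^{2r}(X,U)$ lifts the same class. By uniqueness in (4) for $(X,U)$ the two agree, and mapping to $H_G^{2r}(X)$ gives
$$i^*\kappa=\sum n_a[L_a]_G^X\in H_G^{2r}(X). \tag{8}$$

By (5) and the lines before it, $\kappa$ is an integral form of degree $r$ in $h,u$. Its $h^r$-coefficient is its image in $H^{2r}(P)=\mathbb Zh^r$, which is $0$. So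
$$\kappa=u\,f(h,u),\qquad f\in\mathbb Z[h,u]\text{ homogeneous of degree } r-1. \tag{9}$$

**Step 4: push-forward to $P$.** The purpose is to move (8) into $H_G^*(P)$, where we can compute. Let $\pi:T\to X$ be a $G$-equivariant tubular neighborhood of $X$ in $P$; it exists because $G$ is finite (use an invariant metric). Define $i_*:H_G^q(X)\to H_G^{q+2}(P)$ by
$$\beta\mapsto\pi^*\beta\cup cl_G(X;P)\in H_G^{q+2}(T,T\setminus X)\cong H_G^{q+2}(P,P\setminus X)\to H_G^{q+2}(P).$$
We need two properties.

The first is $i_*i^*\alpha=\alpha\cdot[X]_G^P$. The map $i\circ\pi$ is equivariantly homotopic to the inclusion $T\subset P$, by contraction along the fibers, so $\pi^*i^*\alpha=\alpha|_T$ and the formula follows.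

The second is $i_*[L_a]_G^X=[L_a]_G^P$. The class $\pi^*cl_G(L_a;X)$ lies in $H_G^{2r}(T,T\setminus\pi^{-1}L_a)$, and $\pi^{-1}(L_a)\cap X=L_a$. So the product $\pi^*cl_G(L_a;X)\cup cl_G(X;P)$ lies in
$$H_G^{2r+2}(T,T\setminus L_a)\cong H_G^{2r+2}(P,P\setminus L_a).$$
Forgetting $G$, it becomes the product of the ordinary Thom classes, which is the Thom class of $L_a$ in $P$: the group $H^{2r+2}(T,T\setminus L_a)$ is $\mathbb Z$, detected on a normal slice of $L_a$ at one point, and there the product is the product of the two orientation generators. Since $L_a$ has codimension $r+1$ in $P$, uniqueness in (4) shows that the product is $cl_G(L_a;P)$. Its image in $H_G^{2r+2}(P)$ is $[L_a]_G^P$ on one side and $i_*[L_a]_G^X$ on the other.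

**Step 5: eliminating $f$.** The purpose is to read off the congruence. Apply $i_*$ to (8) and use (9) and (6). In $H_G^{2r+2}(P)$,
$$(mh+u)\,u\,f(h,u)=\sum n_a\prod_{k\in S_a}(h+w_ku). \tag{10}$$
On the right the coefficient of $h^{r+1}$ is $\sum n_a=0$, so as an integral form the right side is $u\,B(h,u)$ with $B\in\mathbb Z[h,u]$ of degree $r$. Since $r+1\le2r=N-1$, criterion (5) applies to the difference of the two sides and gives
$$B\equiv(mh+u)f\pmod{d\,\mathbb Z[h,u]}.$$
Evaluate at $(h,u)=(1,-m)$, a zero of $mh+u$: $B(1,-m)\equiv0\pmod d$. Multiplying by $-m$ turns this into a congruence modulo $md$: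
$$\sum n_a\prod_{k\in S_a}(1-mw_k)=-m\,B(1,-m)\equiv0\pmod{md}.$$
By (3), $1-mw_k\equiv t^{-k}\pmod{md}$, with exponents in $\mathbb Z/N$. In $\mathbb Z/N$,
$$\sum_{k\in S_a}k=\sum_{i=0}^r(a+2i)=(r+1)(a+r),\qquad-(r+1)\equiv r,$$
so the product over $S_a$ is $\equiv t^{r(a+r)}=s^rs^a$. As $s$ is a unit modulo $md$, we may cancel $s^r$ and get $\sum n_as^a\equiv0\pmod{md}$. $\blacksquare$

*Check on the cubic.* For $m=3$, $r=1$ the cycle $Z=2e_0-e_1-e_2$ is $2L_2-L_0-L_1$, and $(w_0,w_1,w_2)=(0,-1,1)$. The right side of (10) is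
$$-h(h+u)-(h-u)h+2(h+u)(h-u)=-2u^2,$$
so $B=-2u$. With $\kappa=u$, that is $f=1$ as found above, $(3h+u)f\equiv u\equiv B\pmod3$. Here $s=-2$, and $\sum n_as^a=-1+2+8=9\equiv0\pmod9$, as it must be.

## Exact orders: proofs of Theorems 1 and 2

**The order of $\psi^r(L_0-L_2)$.** The purpose is to get the lower bound missing after Lemma 4. Suppose $q\,\psi^r(L_0-L_2)=0$. Proposition 6 gives $q(1-s^2)\equiv0\pmod{md}$. By (2), $1-s^2\equiv1-t^{-1}=t^{-1}(t-1)=-t^{-1}m$. So $qm\equiv0\pmod{md}$, that is, $d\mid q$.

**Theorem 2(1).** By Lemma 4, $C=\mathbb ZD_0$ is cyclic of order dividing $d$. We have just shown that $\psi^r(qD_0)=0$ implies $d\mid q$. So $C$ has order exactly $d$, and $\psi^r|_C$ is injective.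

**Theorem 2(2).** The purpose is to show that the necessary condition of Proposition 6 is also sufficient, by counting. Let $A_0=\{(n_a)\in\mathbb Z^N:\sum n_a=0\}$. Since $t\equiv1\pmod m$, also $s\equiv1\pmod m$, so $\sum n_as^a\equiv\sum n_a=0\pmod m$ on $A_0$. Hence $\Lambda(n)=\sum n_as^a$ defines a homomorphism $\Lambda:A_0\to m\mathbb Z/md\mathbb Z$ to a group of order $d$. It is onto: the vector of $L_0-L_2$ maps to $-t^{-1}m$, a generator. By Proposition 6,
$$\ker(A_0\to C)\subseteq\ker(A_0\xrightarrow{\psi^r}J^r(X))\subseteq\ker\Lambda .$$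
So $\Lambda$ induces a surjection $C\to m\mathbb Z/md\mathbb Z$ between groups of order $d$, hence an isomorphism, and the three kernels coincide. Since $s^a=(1-m)^{ra}$, this is the statement.

**Theorem 2(3).** By (2), the order of $L_a-L_b$ is the least $q>0$ with $q(s^a-s^b)\equiv0\pmod{md}$, which is $md/\gcd(md,s^{a-b}-1)$. Choose $c>0$ with $2c\equiv a-b\pmod N$. Then $s^{a-b}\equiv t^{-c}$ by (2), and $\gcd(c,N)=\gcd(2c,N)=g$ because $N$ is odd. As $t$ is a unit modulo $md=|t^N-1|$,
$$\gcd(md,s^{a-b}-1)=\gcd(t^N-1,t^c-1)=|t^g-1|.$$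
For the last equality: if $e$ divides $t^N-1$ and $t^c-1$, then $t$ is a unit modulo $e$ whose order divides $N$ and $c$, hence $g$, so $e\mid t^g-1$; conversely $t^g-1$ divides both. Since $N$ and $g$ are odd, the order is
$$\frac{|t^N-1|}{|t^g-1|}=\frac{(m-1)^N+1}{(m-1)^g+1},$$
which exceeds $1$ because $g<N$ and $m\ge3$. By (1), $\psi^r(L_a-L_b)$ has the same order.

**Theorem 1.** The hypotheses imply $m\ge3$. By the first computation of this section and $dD_0=0$, $\psi^r(L_0-L_2)$ has exact order $d_0>1$, so $J_h^r(X)\neq0$. For arbitrary $a\neq b$ we use the primality of $d_0$. If $N=\alpha\beta$ with $\alpha,\beta>1$, necessarily odd, and $x=m-1\ge2$, then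
$$d_0=\frac{x^N+1}{x+1}=\frac{x^\alpha+1}{x+1}\cdot\frac{x^N+1}{x^\alpha+1}$$
would be a product of two integers greater than $1$. So $N$ is prime, $g=\gcd(a-b,N)=1$, and by Theorem 2(3) the order is $\frac{(m-1)^N+1}{m}=d_0$. $\blacksquare$

**Theorem 2(4).** Take $G=\mu_d$ with the diagonal action above. By Lemma 5 it acts faithfully, and $J^r(X)^G$ has $d$ elements. Since $\psi^r$ is $G$-equivariant and $G$ fixes each $L_a$, $\psi^r(C)\subseteq J^r(X)^G$. By (1), $\psi^r(C)$ is cyclic of order $d$. So $\psi^r(C)=J^r(X)^G\cong\mathbb Z/d$.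

**Theorem 2(5).** Let $J_a^r(X)=0$. If $z\in C$ is algebraically equivalent to zero, then $\psi^r(z)\in J_a^r(X)=0$, so $z=0$ by (1). Hence $C\cap CH^r(X)_{\rm alg}=0$. $\blacksquare$

So for every admissible pair the group $J_h^r(Z_m^n)$ contains $J^r(X)^G\cong\mathbb Z/d_0$, which is exactly the Abel–Jacobi image of the group generated by the cycles $L_i-L_j$. Since $J_a^r(X)=0$ there, each $L_i-L_j$ with $i\ne j$ has exact order $d_0$ in the Griffiths group $CH^r(X)_{\rm hom}/CH^r(X)_{\rm alg}$.
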